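\title{Quotients of gamma functions as multiplier sequences}

\begin{abstract}
A real sequence $\{\gamma_k\}$ is a multiplier sequence if the linear operator $x^k\mapsto\gamma_kx^k$ maps real polynomials with only real zeros to polynomials with only real zeros. We prove that $\{\Gamma(\alpha k+1)/\Gamma((\alpha+1)k+1)\}_{k\ge0}$ is a multiplier sequence for every real $\alpha>0$, which settles a conjecture stated for positive integers $\alpha$. After a change of variable the generating function is the Bessel function $J_0$ plus a positive mixture of differences of cosines. This forces alternating signs at the multiples of $\pi$, and Jensen's formula excludes further zeros. We also show that $\{\Gamma(\alpha k+1)/\Gamma((\alpha+\beta)k+1)\}$ is a multiplier sequence for every integer $\beta\ge0$, decide the question completely for $\beta\le1$, and obtain the limit case $\{k^{-k}\}$.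
\end{abstract}

\section{The problem and the results}

Let $\{\gamma_k\}_{k\ge0}$ be a real sequence and let $T$ be the linear operator on $\mathbb{R}[x]$ with $T[x^k]=\gamma_kx^k$. The sequence is a \emph{multiplier sequence} if $T[p]$ has only real zeros whenever $p\in\mathbb{R}[x]$ has only real zeros. All sequences in this paper have positive terms, so $T$ preserves the degree and the zero polynomial plays no role.

For $\gamma_k=k+1$ we have $T[p]=(xp)'$, and Rolle's theorem shows that $\{k+1\}$ is a multiplier sequence. Its reciprocal is not: $\{1/(k+1)\}$ sends $(1+x)^2$ to $1+x+x^2/3$, whose discriminant is negative. Thus termwise products of multiplier sequences are multiplier sequences, because the operators compose, but quotients need not be. A theorem of Laguerre, recalled in Section~\ref{sec:tools}, shows that $\{1/\Gamma(ak+1)\}$ is a multiplier sequence for each $a\ge0$, and one may ask which quotients of two such sequences keep the property. The following conjecture is posed in \cite{source}.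

\begin{quote}
\emph{For each positive integer $m$, the sequence $\{\Gamma(mk+1)/\Gamma((m+1)k+1)\}_{k\ge0}$ is a multiplier sequence.}
\end{quote}

The $k$th term is $1/((mk+1)(mk+2)\cdots(mk+k))$, a shifted version of $1/k!$, which is what the formula gives for $m=0$. By the theorem of P\'olya and Schur, also recalled in Section~\ref{sec:tools}, the question concerns the zeros of $\sum\gamma_kx^k/k!$. For $m=1$ this function is $\sum x^k/(2k)!=\cosh\sqrt{x}$, whose zeros $-(n-\frac12)^2\pi^2$ are negative, as required. For $m\ge2$ the easy route closes. Laguerre's theorem needs an entire function that interpolates the sequence, and the natural interpolant $\Gamma(mx+1)/\Gamma((m+1)x+1)$ has a pole at $x=-1/m$, since there the argument of the denominator is $-1/m$, which is not an integer.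

We prove the conjecture for every real parameter. For $\alpha>0$ put
\begin{equation}\label{eq:defs}
\gamma_k=\frac{\Gamma(\alpha k+1)}{\Gamma((\alpha+1)k+1)},\qquad F_\alpha(x)=\sum_{k\ge0}\gamma_k\frac{x^k}{k!},\qquad c=\frac{\alpha^\alpha}{(1+\alpha)^{1+\alpha}}.
\end{equation}

\begin{theorem}\label{thm:main}
For every real $\alpha>0$, all zeros of $F_\alpha$ are real, negative and simple. There is exactly one zero in each interval
\[
\Big(-\frac{n^2\pi^2}{4c},\,-\frac{(n-1)^2\pi^2}{4c}\Big),\qquad n=1,2,\dots,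
\]
and there are no others. Hence $\{\Gamma(\alpha k+1)/\Gamma((\alpha+1)k+1)\}_{k\ge0}$ is a multiplier sequence. In particular the conjecture holds.
\end{theorem}

The second result replaces the gap $1$ between the two slopes by a gap $\beta$. We write $\mathbb{N}=\{1,2,\dots\}$.

\begin{theorem}\label{thm:gap}
Let $\alpha\ge0$, $\beta\in\mathbb{R}$, $\alpha+\beta\ge0$, and $\gamma_k^{(\alpha,\beta)}=\Gamma(\alpha k+1)/\Gamma((\alpha+\beta)k+1)$.
\begin{itemize}
\item[(a)] If $\beta$ is a nonnegative integer, then $\{\gamma_k^{(\alpha,\beta)}\}$ is a multiplier sequence for every $\alpha\ge0$.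
\item[(b)] If $\beta\le1$, then $\{\gamma_k^{(\alpha,\beta)}\}$ is a multiplier sequence if and only if $\beta\in\{0,1\}$, or $\alpha=0$, or $\beta/\alpha\in\mathbb{N}$.
\item[(c)] The sequence $\{k^{-k}\}_{k\ge0}$, with $0^0=1$, is a multiplier sequence.
\end{itemize}
\end{theorem}

By (b), for $0<\beta<1$ the property fails whenever $\alpha>0$ and $\beta/\alpha\notin\mathbb{N}$, so the gap $1$ cannot be replaced by a smaller positive gap valid for all $\alpha$. Part (c) is the limit $\alpha\to\infty$ of Theorem~\ref{thm:main}. We make no claim for noninteger $\beta>1$ with $\alpha>0$ and $\beta/\alpha\notin\mathbb{N}$.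

\section{Tools}\label{sec:tools}

The \emph{Laguerre--P\'olya class} consists of the functions
\[
Cx^{l}e^{-ax^2+bx}\prod_j\Big(1+\frac{x}{x_j}\Big)e^{-x/x_j}
\]
with $C,b$ real, $a\ge0$, $l\ge0$ an integer, $x_j$ real and nonzero, and $\sum x_j^{-2}<\infty$; the product may be finite or empty. The class is closed under multiplication. We use two theorems on multiplier sequences.

\begin{theorem}[P\'olya--Schur, 1914]\label{thm:PS}
A positive sequence $\{\gamma_k\}$ is a multiplier sequence if and only if $\sum\gamma_kx^k/k!$ is an entire function of the form $Ce^{\sigma x}\prod_j(1+x/x_j)$ with $C>0$, $\sigma\ge0$, $x_j>0$ and $\sum1/x_j<\infty$, the product being finite or infinite.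
\end{theorem}

\begin{theorem}[Laguerre]\label{thm:Lag}
If $\varphi$ is in the Laguerre--P\'olya class and all its zeros are negative, then $\{\varphi(k)\}_{k\ge0}$ is a multiplier sequence.
\end{theorem}

\begin{lemma}\label{lem:closure}
Positive multiplier sequences have the following properties.
\begin{itemize}
\item[(i)] The termwise product of two of them is a multiplier sequence.
\item[(ii)] If $\{\gamma_k\}$ is one and $\lambda>0$, then so is $\{\lambda^k\gamma_k\}$.
\item[(iii)] A termwise limit of them with positive terms is a multiplier sequence.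
\item[(iv)] They satisfy $\gamma_k\le\gamma_0(\gamma_1/\gamma_0)^k$ for all $k$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The operators compose. (ii) The new operator sends $p$ to $T[p](\lambda x)$. (iii) Let $T_j$ be the operators and $T$ that of the limit, and let $p\ne0$ have only real zeros. Then $T_j[p]\to T[p]\neq0$ coefficientwise, hence locally uniformly. By Hurwitz's theorem a nonreal zero of $T[p]$ would be a limit of zeros of $T_j[p]$, which are real. (iv) The image of $x^{k-1}(1+x)^2$ is $x^{k-1}(\gamma_{k-1}+2\gamma_kx+\gamma_{k+1}x^2)$, so $\gamma_k^2\ge\gamma_{k-1}\gamma_{k+1}$ for $k\ge1$. The ratios $\gamma_{k+1}/\gamma_k$ therefore do not increase.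
\end{proof}

From complex analysis we use \emph{Jensen's formula}: if $H$ is entire, $H(0)=1$ and $r>0$, then
\[
\sum_{H(a)=0,\ |a|<r}\log\frac{r}{|a|}=\frac1{2\pi}\int_0^{2\pi}\log|H(re^{i\theta})|\,d\theta,
\]
with zeros repeated by multiplicity (zeros on $|a|=r$ are allowed). We use \emph{Hadamard's factorization theorem} for order below $1$: if $F$ is entire, $F(0)=1$ and $|F(x)|\le Me^{b|x|^{p}}$ with $p<1$, then $F(x)=\prod_j(1-x/z_j)$ over the zeros $z_j$ of $F$, and $\sum1/|z_j|<\infty$.

For the gamma function we use $B(z,w)=\int_0^1v^{z-1}(1-v)^{w-1}dv=\Gamma(z)\Gamma(w)/\Gamma(z+w)$ for $\operatorname{Re}z,\operatorname{Re}w>0$, the reflection formula $\Gamma(z)\Gamma(1-z)=\pi/\sin\pi z$, and Stirling's formula in the two forms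
\begin{equation}\label{eq:stirling}
\Gamma(x+1)\sim\sqrt{2\pi x}\,(x/e)^x,\qquad |\Gamma(a+ib)|\sim\sqrt{2\pi}\,|b|^{a-1/2}e^{-\pi|b|/2},
\end{equation}
the first as $x\to+\infty$, the second as $|b|\to\infty$ uniformly for $a$ in a bounded interval. For $a>0$, dividing the Weierstrass product of $1/\Gamma(a+z)$ by its value at $z=0$ gives
\begin{equation}\label{eq:weier}
\frac{\Gamma(a)}{\Gamma(a+z)}=e^{\lambda z}\prod_{n\ge0}\Big(1+\frac{z}{a+n}\Big)e^{-z/(a+n)}
\end{equation}
with a real constant $\lambda=\lambda(a)$. This has two consequences. For $a,s>0$ the function $x\mapsto1/\Gamma(sx+a)$ is in the Laguerre--P\'olya class and has only negative zeros. And for $a\ge\frac12$ and real $b$,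
\begin{equation}\label{eq:dlmf}
|\Gamma(a+ib)|\ge\Gamma(a)(\cosh\pi b)^{-1/2},
\end{equation}
which is \cite{dlmf}; indeed $|\Gamma(a)/\Gamma(a+ib)|^2=\prod_{n\ge0}(1+b^2/(a+n)^2)$ is at most $\prod_{n\ge0}(1+b^2/(n+\frac12)^2)=\cosh\pi b$.

\section{Comparison with the cosine}\label{sec:cos}

Fix $\alpha>0$. The case $\alpha=1$ suggests measuring the coefficients of $F_\alpha$ against those of a cosine. Put
\begin{equation}\label{eq:H}
a_k=\frac{(2k)!\,\gamma_k}{k!\,(4c)^k},\qquad H(z)=F_\alpha\Big(-\frac{z^2}{4c}\Big)=\sum_{k\ge0}(-1)^ka_k\frac{z^{2k}}{(2k)!}.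
\end{equation}
The constant $c$ is chosen so that $a_k$ converges. By \eqref{eq:stirling}, $k!\,\gamma_k\sim c^k\sqrt{2\pi k\alpha/(1+\alpha)}$ and $\binom{2k}{k}\sim4^k/\sqrt{\pi k}$, so that
\[
a_0=1,\qquad a_k\to A:=\sqrt{\frac{2\alpha}{1+\alpha}}.
\]
In particular $H$ and $F_\alpha$ are entire. The coefficients of $H$ are asymptotically those of $A\cos z$, so one expects $H$ to have the sign of $\cos z$ at the points $n\pi$ where $|\cos z|$ is largest. That sign pattern, together with a growth bound of cosine type, determines all zeros.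

\begin{lemma}\label{lem:count}
Let $H$ be an even entire function, real on the real axis, with $H(0)=1$. Suppose that $|H(z)|\le Me^{|\operatorname{Im}z|}$ for all $z\in\mathbb{C}$ and $(-1)^nH(n\pi)>0$ for all integers $n\ge0$. Then the zeros of $H$ are simple and are the points $\pm\zeta_n$, $n\ge1$, with $\zeta_n\in((n-1)\pi,n\pi)$.
\end{lemma}

\begin{proof}
By the intermediate value theorem we can choose a zero $\zeta_n\in((n-1)\pi,n\pi)$ for each $n\ge1$. Suppose the conclusion fails. The zeros of $H$, counted with multiplicity, are symmetric under $z\mapsto-z$ and do not include $0$. Removing each $\pm\zeta_n$ once leaves a nonempty symmetric collection, so there are two further zeros $\pm z_*$ with $z_*\ne0$. Apply Jensen's formula with $r=N\pi>|z_*|$, $N$ an integer. On the left keep only $\pm\zeta_1,\dots,\pm\zeta_N,\pm z_*$ and use $\zeta_n<n\pi$; on the right use that the mean of $|\sin\theta|$ is $2/\pi$. This gives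
\[
2\sum_{n=1}^N\log\frac Nn+2\log\frac{N\pi}{|z_*|}\le\log M+2N.
\]
Since $\log$ is concave, the trapezoidal sum $\log N!-\frac12\log N$ is at most $\int_1^N\log x\,dx=N\log N-N+1$. Hence $2\sum_{n\le N}\log(N/n)\ge2N-\log N-2$, and we obtain
\[
\log N\le\log M+2+2\log(|z_*|/\pi)
\]
for all large $N$, which is absurd.
\end{proof}

The count is tight. The known zeros use up the bound $2N$ to within $\log N$, and a single extra zero would contribute only $\log N$; evenness supplies the second one. The growth bound cannot be dropped, since $\cos3z$ satisfies all the other hypotheses.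

Both hypotheses of Lemma~\ref{lem:count} become accessible when $a_k=\int_{[0,1]}u^{2k}\,\nu(du)$ for a finite signed measure $\nu$, for then summing \eqref{eq:H} under the integral gives $H(z)=\int\cos(zu)\,\nu(du)$. The growth bound follows from
\begin{equation}\label{eq:cosbound}
|\cos(x+iy)|^2=\cos^2x+\sinh^2y\le\cosh^2y\le e^{2|y|},
\end{equation}
the limit $A$ of $a_k$ is the mass of $\nu$ at $u=1$, and the signs follow if this atom outweighs the rest of $\nu$. For $\alpha=1$ we have $c=\frac14$, $a_k=1$, and $\nu$ is the atom alone. The next integer case shows the mechanism; it is not used later.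

\begin{example}[$\alpha=2$]\label{ex:two}
Here $c=4/27$ and $A=2/\sqrt3$. Write $(p)_n=p(p+1)\cdots(p+n-1)$. From $(2k)!=4^kk!\,(\frac12)_k$ and $(3k)!=27^kk!\,(\frac13)_k(\frac23)_k$, and from $\Gamma(\frac13)\Gamma(\frac23)/\Gamma(\frac12)^2=1/\sin\frac\pi3=A$, we get
\[
a_k=\frac{(2k)!^2}{k!\,(3k)!}\Big(\frac{27}{16}\Big)^k=\frac{(\frac12)_k^2}{(\frac13)_k(\frac23)_k}=A\,\frac{\Gamma(k+\frac12)^2}{\Gamma(k+\frac13)\Gamma(k+\frac23)}.
\]
Gauss's summation formula states that $\sum_{n\ge0}\frac{(p)_n(q)_n}{(d)_n\,n!}=\frac{\Gamma(d)\Gamma(d-p-q)}{\Gamma(d-p)\Gamma(d-q)}$ for real $p,q,d$ with $d>0$ and $d>p+q$. With $p=\frac16$, $q=-\frac16$, $d=k+\frac12$ it gives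
\[
a_k=A-A\sum_{n\ge1}\frac{\kappa_n}{(k+\frac12)_n},\qquad \kappa_n=-\frac{(\frac16)_n(-\frac16)_n}{n!}>0,
\]
because $(-\frac16)_n$ has exactly one negative factor. Moreover
\[
\frac1{(k+\frac12)_n}=\frac{B(k+\frac12,n)}{(n-1)!}=\frac{2}{(n-1)!}\int_0^1u^{2k}(1-u^2)^{n-1}du.
\]
So $a_k=A-\int_0^1u^{2k}\mu(du)$ with the positive measure $\mu(du)=2A\sum_{n\ge1}\kappa_n\frac{(1-u^2)^{n-1}}{(n-1)!}\,du$, whose mass is $A-a_0=A-1$. Therefore
\[
H(z)=A\cos z-\int_0^1\cos(zu)\,\mu(du),\qquad(-1)^nH(n\pi)\ge A-(A-1)=1,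
\]
and Lemma~\ref{lem:count} applies with $M=2A-1$.
\end{example}

This form cannot hold for all $\alpha$: if $\alpha<1$ then $A<1=a_0$, and $\mu$ would have negative mass. The missing term appears at the endpoint $\alpha=0$, where $\gamma_k=1/k!$ and $c=1$ (the limit of $c$ as $\alpha\to0$). There $a_k$ equals
\[
\rho_k:=4^{-k}\binom{2k}{k},
\]
and $H$ is the Bessel function $J_0(z)=\sum_k(-1)^k(z/2)^{2k}/k!^2=\sum_k(-1)^k\rho_kz^{2k}/(2k)!$. The representation that holds for all $\alpha$ contains both ingredients.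

\begin{proposition}\label{prop:rep}
For every $\alpha>0$ there is a positive measure $\vartheta$ on $(0,\infty)$ of total mass $A$ such that
\begin{align}
a_k&=\rho_k+\int_0^\infty(1-e^{-k\tau})\,\vartheta(d\tau)&&(k\ge0),\label{eq:moment}\\
H(z)&=J_0(z)+\int_0^\infty\big[\cos z-\cos(ze^{-\tau/2})\big]\,\vartheta(d\tau)&&(z\in\mathbb{C}).\label{eq:rep}
\end{align}
\end{proposition}

In \eqref{eq:rep} the term $A\cos z$ faces a negative part of the same mass $A$. This yields only a weak inequality at $n\pi$, and the strict sign will come from $J_0$.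

\section{The integral representation}\label{sec:rep}

We prove Proposition~\ref{prop:rep}. For a nonnegative function $g$ on $(0,\infty)$ write $\widehat g(k)=\int_0^\infty e^{-kt}g(t)\,dt$. By \eqref{eq:H},
\[
a_k=\rho_kq_k,\qquad q_k=\frac{k!\,\gamma_k}{c^k}.
\]
The plan is to write both factors through Laplace transforms, so that the product becomes the transform of a convolution. The first factor is immediate. Let $\rho(t)=\frac1\pi(e^t-1)^{-1/2}$. The substitution $x=e^{-t}$ gives
\begin{equation}\label{eq:rho}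
\widehat\rho(k)=\frac1\pi\int_0^1x^{k-1/2}(1-x)^{-1/2}dx=\frac{\Gamma(k+\frac12)\Gamma(\frac12)}{\pi\,k!}=\rho_k\qquad(k\ge0).
\end{equation}

The second factor is a beta integral: for $k\ge1$,
\begin{equation}\label{eq:beta}
k!\,\gamma_k=\alpha k\,B(\alpha k,k+1)=k\int_0^1\big(v^\alpha(1-v)\big)^k\,\frac{\alpha\,dv}{v}.
\end{equation}
To turn the $k$th power into $e^{-kt}$ we take the logarithm of $v^\alpha(1-v)$ as the new variable. Let $v_0=\alpha/(1+\alpha)$, so that $v_0^\alpha(1-v_0)=c$, and on $(0,1)$ put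
\begin{equation}\label{eq:phi}
\phi(v)=\log c-\alpha\log v-\log(1-v),\qquad E(v)=\alpha-(1+\alpha)v,\qquad \phi'(v)=-\frac{E(v)}{v(1-v)}.
\end{equation}
Since $E(v)=(1+\alpha)(v_0-v)$, the function $\phi$ decreases from $+\infty$ to $0$ on $(0,v_0]$ and increases from $0$ to $+\infty$ on $[v_0,1)$. For $t>0$ let $v_1(t)\in(0,v_0)$ and $v_2(t)\in(v_0,1)$ be the two solutions of $\phi(v)=t$. They are smooth, $v_1$ decreases from $v_0$ to $0$, and $v_2$ increases from $v_0$ to $1$.

\begin{lemma}\label{lem:q}
For $k\ge1$ we have $q_k=1+k\,\widehat w(k)$, where $w=w_1+w_2$ and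
\[
w_1(t)=\frac{v_1}{E(v_1)}>0,\qquad w_2(t)=\frac{\alpha(1-v_2)}{-E(v_2)}>0.
\]
\end{lemma}

\begin{proof}
Split \eqref{eq:beta} at $v_0$ and substitute $t=\phi(v)$ on each part. Then $(v^\alpha(1-v))^k=c^ke^{-kt}$, and by \eqref{eq:phi} the element $\alpha\,dv/v$ becomes $\alpha(1-v)\,dt/|E(v)|$. Thus
\[
q_k=k\int_0^\infty e^{-kt}\Big[\frac{\alpha(1-v_1)}{E(v_1)}+\frac{\alpha(1-v_2)}{-E(v_2)}\Big]dt.
\]
Since $\alpha(1-v)=E(v)+v$, the first term in brackets is $1+w_1$, and $k\int_0^\infty e^{-kt}dt=1$.
\end{proof}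

So $a_k=\rho_k+k\,\widehat\rho(k)\,\widehat w(k)=\rho_k+k\widehat f(k)$ with $f=\rho*w$. The constant $1$ in Lemma~\ref{lem:q} produces the Bessel term, and $k\widehat f(k)$ will take the form required in \eqref{eq:moment}, with the measure $-df$, once $f$ is known to decrease. The difficulty is that a convolution of decreasing functions need not decrease: $e^{-t}*e^{-t}=te^{-t}$. What helps is that $\rho$ and $w$ both behave like $t^{-1/2}$ at $0$. Put $R(t)=\sqrt t\,\rho(t)$ and $V(t)=\sqrt t\,w(t)$. The substitution $\tau=ts$ in $f(t)=\int_0^t\rho(\tau)w(t-\tau)\,d\tau$ cancels all powers of $t$: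
\begin{equation}\label{eq:conv}
f(t)=\int_0^1\frac{R(ts)\,V(t(1-s))}{\sqrt{s(1-s)}}\,ds.
\end{equation}
It therefore suffices that $R$ and $V$ decrease. For $R(t)=\frac1\pi\sqrt{t/(e^t-1)}$ this holds because $(e^t-1)/t=\sum_jt^j/(j+1)!$ increases; also $R(0+)=1/\pi$ and $R(\infty)=0$. For $V$ it is the next lemma. This also shows why the constant had to be split off: $\sqrt t\,(1+w(t))$ tends to infinity.

\begin{lemma}\label{lem:V}
The function $V$ is continuous, positive and strictly decreasing on $(0,\infty)$, and $V(0+)=A$.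
\end{lemma}

\begin{proof}
\emph{The left branch.} As $v_1$ decreases in $t$, we must show that $\sqrt{\phi(v)}\,v/E(v)$ increases strictly on $(0,v_0)$. Its logarithmic derivative is
\[
\frac{\phi'}{2\phi}+\frac1v+\frac{1+\alpha}{E}=-\frac{E}{2v(1-v)\phi}+\frac{\alpha}{vE},
\]
where we used $E+(1+\alpha)v=\alpha$. Since $E>0$, this is positive exactly when
\[
h(v):=\phi(v)-\frac{E^2}{2\alpha(1-v)}>0.
\]
We have $h(v_0)=0$, and from $E'=-(1+\alpha)$,
\begin{align*}
h'(v)&=-\frac{E}{v(1-v)}+\frac{2(1+\alpha)(1-v)E-E^2}{2\alpha(1-v)^2}\\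
&=\frac{E}{2\alpha v(1-v)^2}\Big\{-2\alpha(1-v)+v\big[2(1+\alpha)(1-v)-E\big]\Big\}.
\end{align*}
The brace expands to $-2\alpha+(2+3\alpha)v-(1+\alpha)v^2=-(\alpha-(1+\alpha)v)(2-v)$. Hence
\[
h'(v)=-\frac{E^2\,(2-v)}{2\alpha v(1-v)^2}<0\quad\text{on }(0,v_0),
\]
so $h>0$ there, and $\sqrt t\,w_1(t)$ is strictly decreasing.

\emph{The right branch.} This is the left branch for the parameter $\alpha'=1/\alpha$. Let $\phi_{\alpha'}$ and $E_{\alpha'}$ be the functions \eqref{eq:phi} for $\alpha'$ and put $u=1-v_2$. Then $0<u<1/(1+\alpha)=\alpha'/(1+\alpha')$ and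
\[
w_2=\frac{\alpha u}{1-(1+\alpha)u}=\frac{u}{\alpha'-(1+\alpha')u}=\frac{u}{E_{\alpha'}(u)}.
\]
Also $\phi(1-u)=\alpha\,\phi_{\alpha'}(u)$, because both sides differ from $-\log u-\alpha\log(1-u)$ by a constant and both have minimum $0$. So $\sqrt t\,w_2(t)=\sqrt\alpha\,\sqrt{\phi_{\alpha'}(u)}\,u/E_{\alpha'}(u)$, which increases strictly in $u$ by the first part, while $u$ decreases in $t$.

\emph{The value at $0$.} We have $\phi''(v_0)=\alpha/v_0^2+1/(1-v_0)^2=(1+\alpha)^3/\alpha$, so on each branch $\sqrt t\sim(1+\alpha)^{3/2}(2\alpha)^{-1/2}|v-v_0|$ as $t\to0$. The numerators of $w_1$ and $w_2$ both tend to $\alpha/(1+\alpha)$ and the denominators equal $(1+\alpha)|v-v_0|$. Hence each of $\sqrt t\,w_1$, $\sqrt t\,w_2$ tends to $\sqrt{\alpha/(2(1+\alpha))}=A/2$.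
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rep}]
For each $s\in(0,1)$ the integrand in \eqref{eq:conv} is positive, continuous and decreasing in $t$, and it is bounded by $\frac{A}{\pi}(s(1-s))^{-1/2}$, whose integral is $\frac A\pi B(\frac12,\frac12)=A$. So $f$ is decreasing, and by dominated convergence it is continuous with $f(0+)=A$ and $f(\infty)=0$. Let $\vartheta$ be the Lebesgue--Stieltjes measure on $(0,\infty)$ with $\vartheta((t,\infty))=f(t)$; it is positive of mass $A$. For $k\ge1$, two applications of Tonelli's theorem give $\widehat\rho(k)\widehat w(k)=\widehat f(k)$ and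
\[
k\widehat f(k)=\int_0^\infty ke^{-kt}\,\vartheta((t,\infty))\,dt=\int_0^\infty\!\!\int_0^\tau ke^{-kt}\,dt\,\vartheta(d\tau)=\int_0^\infty(1-e^{-k\tau})\,\vartheta(d\tau).
\]
With \eqref{eq:rho} and Lemma~\ref{lem:q} this is \eqref{eq:moment} for $k\ge1$, and for $k=0$ both sides equal $1$. Multiply \eqref{eq:moment} by $(-1)^kz^{2k}/(2k)!$ and sum. Sum and integral may be interchanged, since the sum of the absolute values is at most $A\cosh|z|$, and $\sum_k(-1)^ke^{-k\tau}z^{2k}/(2k)!=\cos(ze^{-\tau/2})$. This is \eqref{eq:rep}.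
\end{proof}

\begin{remark}
For $\alpha=1$ the branches are $\frac12(1\mp\delta)$ with $\delta=\sqrt{1-e^{-t}}$, and $w=1/\delta-1$. Since $a_k=1=\rho_0$, formula \eqref{eq:moment} holds with $\vartheta(d\tau)=\rho(\tau)\,d\tau$. The negative part of \eqref{eq:rep} then cancels $J_0$ by \eqref{eq:J0} below, leaving $\cos z$.
\end{remark}

\section{Signs of $J_0$ and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Summing the series of $J_0$ with \eqref{eq:rho}, as in the last proof, and substituting $u=e^{-t/2}$, we get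
\begin{equation}\label{eq:J0}
J_0(z)=\int_0^\infty\cos(ze^{-t/2})\,\rho(t)\,dt=\frac2\pi\int_0^1\frac{\cos(zu)}{\sqrt{1-u^2}}\,du.
\end{equation}
There is no atom at $u=1$ now, but the weight is increasing and convex and blows up there, which is enough.

\begin{lemma}\label{lem:J0}
For every integer $n\ge0$, $(-1)^nJ_0(n\pi)>0$.
\end{lemma}

\begin{proof}
We have $J_0(0)=1$. Let $n\ge1$, put $u=1-y$ in \eqref{eq:J0}, and let $\psi(y)=(1-(1-y)^2)^{-1/2}$. Since $\cos(n\pi-n\pi y)=(-1)^n\cos n\pi y$, integration by parts gives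
\[
(-1)^nJ_0(n\pi)=\frac2\pi\int_0^1\cos(n\pi y)\,\psi(y)\,dy=\frac{2}{n\pi^2}\int_0^1\sin(n\pi y)\,(-\psi'(y))\,dy.
\]
The boundary term $\sin(n\pi y)\psi(y)$ vanishes at $y=1$ because $\sin n\pi=0$, and at $y=0$ because $\psi(y)=O(y^{-1/2})$. Now $-\psi'(y)=u(1-u^2)^{-3/2}$ with $u=1-y$. This is positive and strictly decreasing in $y\in(0,1)$, and it is $O(y^{-3/2})$ at $0$, so the last integral converges absolutely. Let $L_j=\int_{(j-1)/n}^{j/n}|\sin n\pi y|\,(-\psi'(y))\,dy$. As $|\sin n\pi y|$ has period $1/n$, we have $L_1>L_2>\dots>L_n>0$, and the integral equals $L_1-L_2+L_3-\dots\pm L_n>0$.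
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The function $H$ in \eqref{eq:H} is even, entire, real on the real axis, and $H(0)=1$. By \eqref{eq:rep}, the positivity of $\vartheta$ and Lemma~\ref{lem:J0},
\[
(-1)^nH(n\pi)=(-1)^nJ_0(n\pi)+\int_0^\infty\big[1-(-1)^n\cos(n\pi e^{-\tau/2})\big]\,\vartheta(d\tau)>0.
\]
By \eqref{eq:cosbound}, $|\cos(zu)|\le e^{|\operatorname{Im}z|}$ for $0\le u\le1$. The weight in \eqref{eq:J0} has mass $\rho_0=1$ and $\vartheta$ has mass $A$, so
\begin{equation}\label{eq:growth}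
|H(z)|\le(1+2A)\,e^{|\operatorname{Im}z|}.
\end{equation}
Lemma~\ref{lem:count} shows that the zeros of $H$ are simple and are $\pm\zeta_n$ with $\zeta_n\in((n-1)\pi,n\pi)$. The map $z\mapsto-z^2/(4c)$ is onto $\mathbb{C}$ and has nonzero derivative away from $0$, so it preserves multiplicities there. Hence the zeros of $F_\alpha$ are the simple zeros $-x_n$, $x_n=\zeta_n^2/(4c)$, one in each of the stated intervals. By \eqref{eq:growth}, $|F_\alpha(x)|\le(1+2A)e^{2\sqrt{c|x|}}$, so Hadamard's theorem gives $F_\alpha(x)=\prod_{n\ge1}(1+x/x_n)$ with $\sum1/x_n<\infty$. Theorem~\ref{thm:PS} completes the proof.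
\end{proof}

\section{Gaps that give multiplier sequences}\label{sec:pos}

Laguerre's theorem applies when the poles of the numerator $\Gamma(\alpha x+1)$ are absent or are all canceled by the denominator.

\begin{lemma}\label{lem:lag}
The sequence $\{\gamma_k^{(\alpha,\beta)}\}$ is a multiplier sequence if $\alpha=0\le\beta$, and also if $\alpha>0$ and $\beta/\alpha\in\mathbb{N}$.
\end{lemma}

\begin{proof}
If $\alpha=0$, then $\gamma_k^{(0,\beta)}=\varphi(k)$ with $\varphi(x)=1/\Gamma(\beta x+1)$, which is constant or, by \eqref{eq:weier}, in the Laguerre--P\'olya class with only negative zeros. Let $\alpha>0$ and $\beta=n\alpha$ with $n\in\mathbb{N}$. Gauss's multiplication formula reads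
\[
\Gamma((n+1)y+1)=(2\pi)^{-n/2}(n+1)^{(n+1)y+1/2}\prod_{j=1}^{n+1}\Gamma\Big(y+\frac{j}{n+1}\Big).
\]
For $y=\alpha k$ the factor with $j=n+1$ cancels $\Gamma(\alpha k+1)$, so $\gamma_k^{(\alpha,\beta)}=\varphi(k)$ with
\[
\varphi(x)=\frac{(2\pi)^{n/2}}{\sqrt{n+1}}\,e^{-bx}\prod_{j=1}^n\frac{1}{\Gamma(\alpha x+\frac{j}{n+1})},\qquad b=(n+1)\alpha\log(n+1).
\]
Each factor is in the Laguerre--P\'olya class with only negative zeros, or none. In both cases Theorem~\ref{thm:Lag} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}(a)]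
For $\beta=0$ the operator is the identity. For $\beta=n\ge1$ the quotient telescopes:
\[
\gamma_k^{(\alpha,n)}=\prod_{j=0}^{n-1}\frac{\Gamma((\alpha+j)k+1)}{\Gamma((\alpha+j+1)k+1)}.
\]
Each factor is a multiplier sequence by Theorem~\ref{thm:main} if $\alpha+j>0$ and by Lemma~\ref{lem:lag} if $\alpha+j=0$. Apply Lemma~\ref{lem:closure}(i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gap}(c)]
By $\Gamma(z+1)=z\Gamma(z)$, for $k\ge1$,
\[
\alpha^k\frac{\Gamma(\alpha k+1)}{\Gamma((\alpha+1)k+1)}=\prod_{j=1}^k\frac{\alpha}{\alpha k+j}\longrightarrow k^{-k}\qquad(\alpha\to\infty),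
\]
and the term with $k=0$ is $1$. Apply Theorem~\ref{thm:main} and Lemma~\ref{lem:closure}(ii) and (iii).
\end{proof}

The ``if'' direction of Theorem~\ref{thm:gap}(b) follows from part (a) and Lemma~\ref{lem:lag}; when $\alpha=0$, the hypothesis $\alpha+\beta\ge0$ gives $\beta\ge0$.

\section{Gaps below one that fail}\label{sec:neg}

It remains to prove the ``only if'' direction of Theorem~\ref{thm:gap}(b). Let $\alpha>0$, $\beta<1$, $\beta\ne0$, $\beta/\alpha\notin\mathbb{N}$, and write $\gamma_k=\gamma_k^{(\alpha,\beta)}$.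

If $\beta<0$, the terms grow too fast. By \eqref{eq:stirling}, $\log\Gamma(ak+1)=ak\log k+O(k)$ for fixed $a>0$, and this is trivially true for $a=0$. So $\log\gamma_k=-\beta k\log k+O(k)$ is superlinear, which Lemma~\ref{lem:closure}(iv) forbids.

Let $0<\beta<1$ and put
\[
g(z)=\frac{\Gamma(\alpha z+1)}{\Gamma((\alpha+\beta)z+1)}=\frac{B(\alpha z+1,\beta z)}{\Gamma(\beta z)},\qquad F(x)=\sum_{k\ge0}g(k)\frac{x^k}{k!},
\]
the second form of $g$ being valid for $\operatorname{Re}z>0$. For real $\xi>0$,
\begin{equation}\label{eq:B}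
B(\alpha\xi+1,\beta\xi)\le\int_0^1(1-v)^{\beta\xi-1}dv=\frac1{\beta\xi},
\end{equation}
so $g(k)\le1/\Gamma(\beta k+1)$ and $F$ is entire; growth gives no obstruction. We show instead that the first pole of $g$, the one that blocks Laguerre's theorem, dictates the behavior of $F$ on the negative axis. The terms of $F(-t)$ are, up to sign, the residues of $\Gamma(-z)g(z)t^z$ at $z=0,1,2,\dots$, so $F(-t)$ is an integral over a vertical line, and moving the line to the left meets that pole.

\begin{proposition}\label{prop:asym}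
Let $\alpha>0$, $0<\beta<1$ and $1/\alpha<\xi_2<2/\alpha$. Then
\[
F(-t)=\frac{\Gamma(1/\alpha)}{\alpha\,\Gamma(-\beta/\alpha)}\,t^{-1/\alpha}+O(t^{-\xi_2})\qquad(t\to+\infty),
\]
where $1/\Gamma$ is read as an entire function.
\end{proposition}

\begin{proof}
For $t>0$ let $\Phi(z)=\Gamma(-z)g(z)t^z$. Its poles lie among $0,1,2,\dots$ and $-j/\alpha$, $j\in\mathbb{N}$. For $\xi$ not among these points let $I(\xi)=\frac1{2\pi i}\int_{\xi-i\infty}^{\xi+i\infty}\Phi(z)\,dz$, and write $z=\xi+i\eta$.

\emph{Moving lines.} In a vertical strip of bounded width, the second formula in \eqref{eq:stirling}, applied to the three gamma factors, gives for some $K$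
\begin{equation}\label{eq:decay}
|\Gamma(-z)g(z)|=O\big(|\eta|^Ke^{-\frac\pi2(1+\alpha-(\alpha+\beta))|\eta|}\big)=O\big(|\eta|^Ke^{-\frac\pi2(1-\beta)|\eta|}\big)
\end{equation}
uniformly as $|\eta|\to\infty$. Since $\beta<1$, the integrals $I(\xi)$ converge absolutely and the integrals over horizontal segments across the strip tend to $0$. By the residue theorem, for $\xi<\xi'$ the difference $I(\xi')-I(\xi)$ is the sum of the residues of $\Phi$ between the two lines.

\emph{To the right.} The constants in \eqref{eq:decay} depend on the strip, so a separate bound is needed as $\xi\to+\infty$. Let $\xi=N+\frac12$ with $N$ an integer and $\beta\xi\ge\frac12$. The reflection formula gives $\Gamma(-z)=-\pi/(\sin(\pi z)\,\Gamma(1+z))$, and $|\sin\pi z|=\cosh\pi\eta$ on this line. Next, $|B(\alpha z+1,\beta z)|\le B(\alpha\xi+1,\beta\xi)\le1/(\beta\xi)$ by the integral for $B$ and \eqref{eq:B}. Applying \eqref{eq:dlmf} to $\Gamma(\beta z)$ and $\Gamma(1+z)$, we obtain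
\[
|\Phi(z)|\le\frac{\pi\,t^{\xi}}{\beta\xi\,\Gamma(\beta\xi)\,\Gamma(1+\xi)}\Big(\frac{\cosh\pi\beta\eta}{\cosh\pi\eta}\Big)^{1/2}.
\]
The last factor does not depend on $N$ and is at most $\sqrt2\,e^{-\pi(1-\beta)|\eta|/2}$, hence integrable. The first factor equals $\pi t^\xi/(\Gamma(1+\beta\xi)\Gamma(1+\xi))$ and tends to $0$. So $I(N+\frac12)\to0$. The residue of $\Gamma(-z)$ at $z=k$ is $-(-1)^k/k!$, so for $0<\xi_1<1/\alpha$,
\[
I(N+\tfrac12)-I(-\xi_1)=-\sum_{k=0}^Ng(k)\frac{(-t)^k}{k!}.
\]
Letting $N\to\infty$ gives $F(-t)=I(-\xi_1)$.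

\emph{To the left.} Between $\operatorname{Re}z=-\xi_2$ and $\operatorname{Re}z=-\xi_1$ the only possible pole is $z=-1/\alpha$, where $\Gamma(\alpha z+1)$ has residue $1/\alpha$, $\Gamma(-z)=\Gamma(1/\alpha)$, and $(\alpha+\beta)z+1=-\beta/\alpha$. So $I(-\xi_1)-I(-\xi_2)$ is the leading term in the statement. Finally $|t^z|=t^{-\xi_2}$ on $\operatorname{Re}z=-\xi_2$, and \eqref{eq:decay} gives $I(-\xi_2)=O(t^{-\xi_2})$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:gap}(b)]
The zeros of $1/\Gamma$ are $0,-1,-2,\dots$, and $\beta/\alpha$ is positive and not an integer. So Proposition~\ref{prop:asym} gives $t^{1/\alpha}F(-t)\to C\ne0$. In particular $F$ has no zeros in $(-\infty,-t_0)$ for some $t_0$, and thus finitely many negative zeros. If $\{\gamma_k\}$ were a multiplier sequence, the product in Theorem~\ref{thm:PS} would be finite, so $F(x)=e^{\sigma x}P(x)$ with $\sigma\ge0$ and $P$ a nonzero polynomial. Then $t^{1/\alpha}F(-t)\to0$ if $\sigma>0$ and $t^{1/\alpha}|F(-t)|\to\infty$ if $\sigma=0$.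 Both contradict the finite nonzero limit $C$.
\end{proof}

\begin{remark}
Each hypothesis is used at one place. If $\beta/\alpha\in\mathbb{N}$, the pole at $-1/\alpha$ is canceled and the leading coefficient in Proposition~\ref{prop:asym} vanishes, in agreement with Lemma~\ref{lem:lag}. At $\beta=1$ the exponential decay in \eqref{eq:decay} is lost, and the conclusion fails: by Theorem~\ref{thm:main}, $F_\alpha(-t)$ changes sign infinitely often for every $\alpha>0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}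
\emph{Linear Preservers and Entire Functions with Restricted Zero Loci},
\texttt{http://www.math.kth.se/\textasciitilde chasse/dissertation.pdf}.

\bibitem{dlmf}
DLMF, formula 5.6.7.

\end{thebibliography}
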